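# Regular scalar differential equations for one component of a polynomial system

## 1. Elimination, and what it gives on small systems

Several unknown functions satisfy a polynomial system, and we look at only one of them. Is it the solution of a scalar rational differential equation? The first answer one would guess is: yes, eliminate the other unknowns; with $m$ unknowns, the order is at most $m+1$. Let us make this precise and test it.

All functions are holomorphic germs of a complex variable $t$ at a point $t_0$. The systems are **systems in squares only**,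
$$u_k'=\sum_{i=1}^m a_{ki}u_i^2,\qquad u_k(t_0)=b_k,\qquad k=1,\dots,m, \tag{1}$$
with arbitrary complex constants $a_{ki},b_k$. The scalar equations are
$$u^{(n)}=\frac{P(t,u,u',\dots,u^{(n-1)})}{Q(t,u,u',\dots,u^{(n-1)})}, \tag{2}$$
with $P,Q$ complex polynomials and $Q$ not identically zero.

**Definition (regular).** The initial value problem (IVP) for (2) with $u^{(k-1)}(t_0)=c_k$, $k=1,\dots,n$, is *regular at $t_0$* if $Q(t_0,c_1,\dots,c_n)\ne0$. Then $P/Q$ is holomorphic near $(t_0,c)$, and by the standard existence and uniqueness theorem the IVP has exactly one solution holomorphic near $t_0$. The equation is *autonomous* if $P,Q$ do not involve $t$.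

The question, taken from "The Conjecture", http://TaylorCenter.org/Gofen/Conjecture.pdf, is the following.

**Conjecture 1.** For every component (say $u_1$) of an IVP (1) there is an IVP for some equation (2), regular at $t_0$, that has $u_1$ as its unique solution. (The initial values are $u^{(k-1)}(t_0)=u_1^{(k-1)}(t_0)$, $k=1,\dots,n$, and $n$ may depend on the system and the initial data.)

Here is the elimination. Put $u=u_1$. Every $u^{(k)}$ is a polynomial in $u_1(t),\dots,u_m(t)$, so the $m+1$ functions $u,\dots,u^{(m)}$ are algebraically dependent over $\mathbb C$. Let $\rho\le m$ be least such that $u,\dots,u^{(\rho)}$ are dependent. Among the nonzero polynomials $G(y_0,\dots,y_\rho)$ with $G(u,\dots,u^{(\rho)})=0$, take one of least degree in $y_\rho$; this degree is at least $1$ by the choice of $\rho$. The *separant* $S=\partial G/\partial y_\rho$ is nonzero of smaller degree, so $S(u,\dots,u^{(\rho)})\not\equiv0$. Differentiating the relation,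
$$S(u,\dots,u^{(\rho)})\,u^{(\rho+1)}=-\sum_{i<\rho}\frac{\partial G}{\partial y_i}(u,\dots,u^{(\rho)})\,u^{(i+1)}. \tag{3}$$
This is an autonomous rational equation of order $\rho+1\le m+1$. Its denominator does not vanish identically along $u$, so the equation is regular at every point near $t_0$, *except possibly at $t_0$ itself*.

**Example 1 ($m=1$).** $u'=au^2$ is already a regular equation of order $1$.

**Example 2 ($m=2$).** Let $u'=v^2$, $v'=u^2$ with $(u,v)(t_0)=(b_1,b_2)$. Since $(v^3-u^3)'=3v^2u^2-3u^2v^2=0$, we have $v^3=u^3+\kappa$ with $\kappa=b_2^3-b_1^3$. Thus $u'^3=(u^3+\kappa)^2$, and differentiation gives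
$$u''=\frac{2u^2(u^3+\kappa)}{u'}$$
(unless $b=0$ and $u\equiv0$). This is regular when $b_2\ne0$, but not when $b_2=0$, because $u'(t_0)=b_2^2$. One more derivative helps: $u''=2u^2v$ and
$$u'''=2u^4+4uv^3=6u^4+4\kappa u,$$
which is regular for every $b$. If $b_2=0\ne b_1$, order $3$ is needed among autonomous equations. Indeed, with $s=t-t_0$ we have $v=b_1^2s+O(s^2)$, so $u'=b_1^4s^2+O(s^3)$, $u''=2b_1^4s+O(s^2)$ and $u=b_1+O(s^3)$. A regular autonomous equation of order $2$ would have right side $\omega+O(s^2)$ with a constant $\omega$, and one of order $1$ would have right side $\omega+O(s^3)$; the left sides $u''$ and $u'$ are not of these forms.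

**Example 3 (chains).** Let $t_0=0$, $x_k'=x_{k+1}^2$ for $k<m$, $x_m'=0$, $b=(0,\dots,0,1)$. Then $x_m=1$, $x_{m-1}=t$, $x_{m-2}=t^3/3$, $x_{m-3}=t^7/63$. Each step back replaces the exponent $p$ by $2p+1$, so $x_1=ct^{\epsilon}$ with $c\ne0$ and $\epsilon=2^{m-1}-1$.

A germ $u=ct^\epsilon$ with $c\neq 0$, $\epsilon\ge1$, satisfies no autonomous regular equation of order $n<\epsilon$ at $0$. Indeed $u,\dots,u^{(n-1)}$ are all $O(t^{\epsilon-n+1})$, so the right side is $\omega+O(t^{\epsilon-n+1})$ with a constant $\omega$. The left side is a nonzero constant times $t^{\epsilon-n}$, and $\epsilon-n\ge1$. At $t=0$ we get $\omega=0$, and then $t^{\epsilon-n}=O(t^{\epsilon-n+1})$, which is false.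

For $m=4$ the component is $t^7/63$, and an autonomous regular equation has order at least $7>m+1$. Order $7$ works, since $u^{(7)}$ is constant.

So elimination proves too little at the point that matters, and the guess about the order is wrong for autonomous equations. In every case so far, though, the singular denominator disappears after more differentiations.

## 2. A germ whose singular equation cannot be repaired

Could it be that enough differentiations always remove a vanishing separant, for any holomorphic germ with a rational equation? No. Let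
$$u=\frac{e^t-1}{t},\qquad t_0=0 .$$
From $tu=e^t-1$ we get $(tu)'=tu+1$, so $u'=(tu+1-u)/t$. This is a rational equation, and $u$ is holomorphic at $0$. But $u$ satisfies no equation (2) regular at $0$, of any order.

Suppose $Q\,u^{(n)}=P$, with arguments $t,u,\dots,u^{(n-1)}$, and $Q\ne0$ at the initial data. By Leibniz's rule $u^{(k)}=\sum_j\binom kj (e^t-1)^{(k-j)}(-1)^jj!\,t^{-j-1}$, so each $u^{(k)}$ is an expression in $t,t^{-1}$ and $e^t$. The functions $t,e^t$ are algebraically independent: in a nontrivial relation $\sum_jp_j(t)e^{jt}=0$ the term with the largest $j$ dominates as $t\to+\infty$. Hence the identity stays true, for $t\ne0$, if in these expressions we replace $e^t$ by $e^t+\lambda t^{n+1}$ with $\lambda\in\mathbb C$. Every derivative $(e^t-1)^{(k-j)}$ is $e^t-1$ or $e^t$, so the replacement changes $u^{(k)}$ by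
$$\lambda t^{n+1}\sum_j\binom kj(-1)^jj!\,t^{-j-1}.$$
As $t\to0$ this tends to $0$ for $k<n$ and to $\lambda(-1)^nn!$ for $k=n$. Let $c$ be the vector of initial data (including $t=0$). In the limit,
$$Q(c)\big(u^{(n)}(0)+\lambda(-1)^nn!\big)=P(c)\qquad\text{for all }\lambda,$$
which is impossible since $Q(c)\ne0$.

So a proof must use that $u$ comes from a system whose right side is polynomial, hence without singularity *at the initial point*.

## 3. The theorem, and a chain of local rings

The conjecture is true, and more generally:

**Theorem 1.** Let $F_1,\dots,F_m,h\in\mathbb C[x_1,\dots,x_m]$, $b\in\mathbb C^m$. Let $x(t)$ be the holomorphic solution near $t_0$ of $x_k'=F_k(x)$, $x(t_0)=b$, and put $u(t)=h(x(t))$. Then there are $n\ge1$ and polynomials $P,Q$ in $n$ variables with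
$$u^{(n)}=\frac{P(u,u',\dots,u^{(n-1)})}{Q(u,u',\dots,u^{(n-1)})},\qquad Q\big(u(t_0),\dots,u^{(n-1)}(t_0)\big)\ne0 .$$

Conjecture 1 is the case $F_k=\sum_ia_{ki}x_i^2$, $h=x_1$, with an equation that can even be chosen autonomous; uniqueness is the standard theorem.

Let $\mathcal O$ be the ring of germs of holomorphic functions at $t_0$. For $u\in\mathcal O$ put
$$A=\mathbb C[u,u',u'',\dots],\quad \mathfrak m=\{a\in A:a(t_0)=0\},\quad A_n=\mathbb C[u,\dots,u^{(n-1)}],\quad \mathfrak m_n=\mathfrak m\cap A_n .$$
These are subrings of $\mathcal O$, hence domains, and $A/\mathfrak m=\mathbb C$ via $a\mapsto a(t_0)$. The localizations $(A_n)_{\mathfrak m_n}\subset A_{\mathfrak m}$ are local rings inside $\operatorname{Frac}A$. Their elements have a well-defined value at $t_0$, and an element is a unit exactly when its value is nonzero. Also $A_{\mathfrak m}=\bigcup_n(A_n)_{\mathfrak m_n}$. We never assume that $A$ is Noetherian.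

**Lemma 1.** The germ $u$ solves a regular autonomous IVP of order $n$ if and only if $u^{(n)}\in(A_n)_{\mathfrak m_n}$. In that case $A_{\mathfrak m}=(A_n)_{\mathfrak m_n}$.

*Proof.* The membership says $u^{(n)}=P(u,\dots,u^{(n-1)})/Q(u,\dots,u^{(n-1)})$ with the denominator nonzero at $t_0$; this is the first claim. If it holds, then $d/dt$ maps $A_n$ into $A_n[u^{(n)}]\subset(A_n)_{\mathfrak m_n}$, so by the quotient rule it maps $(A_n)_{\mathfrak m_n}$ into itself. Hence all $u^{(k)}$, and so $A$, lie in $(A_n)_{\mathfrak m_n}$. Elements of $A\setminus\mathfrak m$ have nonzero value, so they are units there, and $A_{\mathfrak m}\subset(A_n)_{\mathfrak m_n}$. $\square$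

**Lemma 2.** If $A_{\mathfrak m}$ is the localization $S_{\mathfrak p}$ of a finitely generated $\mathbb C$-algebra $S$ at a prime $\mathfrak p$, then $u^{(n)}\in(A_n)_{\mathfrak m_n}$ for some $n\ge1$.

*Proof.* An element of the kernel of $S\to S_{\mathfrak p}$ is killed by some element outside $\mathfrak p$, so it lies in $\mathfrak p$. Replacing $S$ by its image does not change $S_{\mathfrak p}$, so assume $S=\mathbb C[g_1,\dots,g_l]\subset A_{\mathfrak m}$. All $g_i$ lie in one ring $(A_n)_{\mathfrak m_n}$, $n\ge1$. Elements of $S\setminus\mathfrak p$ are units of $A_{\mathfrak m}$, so they do not vanish at $t_0$ and are units of $(A_n)_{\mathfrak m_n}$. Hence $A_{\mathfrak m}=S_{\mathfrak p}\subset(A_n)_{\mathfrak m_n}$, and $u^{(n)}\in A\subset A_{\mathfrak m}$. $\square$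

So Theorem 1 follows once $A_{\mathfrak m}$ is shown to be a localization of a finitely generated algebra. Two examples show how a stage $A_n$ can be too small.

**Example 4 (a cusp).** Let $u=t^3$, $t_0=0$. Then $A_1=\mathbb C[t^3]$, $A_2=\mathbb C[t^3,t^2]$, $A_3=\mathbb C[t]$. The ring $A_2$ is the coordinate ring of a cuspidal curve. Elements of $A_2$ have no linear term in $t$, so neither have elements of $(A_2)_{\mathfrak m_2}$, and $u''=6t$ is not among them. The stage $A_2$ lacks a function with nonzero differential.

**Example 5 (a node).** Let $u=t(t^2-1)^2$, $t_0=1$. Then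
$$u'=(t^2-1)(5t^2-1),\quad u''=20t^3-12t,\quad u'''=60t^2-12,\quad u^{(4)}=120t .$$
Here $u''(1)=8\ne0$, so $u'$ has nonzero differential at $t_0$. Still, no regular autonomous equation of order $2$ exists. The identity $Q(u,u')\,u''=P(u,u')$ would hold for all $t$. At $t=1$ and at $t=-1$ we have $u=u'=0$, so with $Q(0,0)\ne0$ we would get $u''(1)=P(0,0)/Q(0,0)=u''(-1)$. But $u''(\pm1)=\pm8$. The curve $t\mapsto(u,u')$ passes twice through the origin, and $A_2$ cannot tell the two sheets apart. The derivative $u''$ can.

The proof must exclude both defects for the full ring $A$.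

## 4. Facts about differentials, completions and integral extensions

1. *Differentials.* For a field $K\supset\mathbb C$, $\dim_K\Omega_{K/\mathbb C}=\operatorname{trdeg}_{\mathbb C}K$, and for $K\subset K'$ the map $\Omega_{K/\mathbb C}\otimes_KK'\to\Omega_{K'/\mathbb C}$ is injective (characteristic $0$). If $K'$ is the fraction field of a domain $\mathbb C[x]/(f_1,\dots,f_l)$, then $\Omega_{K'/\mathbb C}=K'^m/\langle\nabla f_1,\dots,\nabla f_l\rangle$, with $df$ the class of $\nabla f$.
2. *Dimension.* A finitely generated domain $R$ over $\mathbb C$ localized at a maximal ideal has dimension $\operatorname{trdeg}\operatorname{Frac}R$.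
3. *Regular local rings.* A Noetherian local ring $(R,\mathfrak n)$ of dimension $d$ is regular if $\dim\mathfrak n/\mathfrak n^2=d$. Elements $p_1,\dots,p_d\in\mathfrak n$ whose classes are a basis of $\mathfrak n/\mathfrak n^2$ form a regular system of parameters. If $R\supset\mathbb C$ with residue field $\mathbb C$, then $R\subset\widehat R=\mathbb C[[p_1,\dots,p_d]]$. Example: $\mathbb C[t^2,t^3]$ at the origin has dimension $1$, but $t^2,t^3$ are independent in $\mathfrak n/\mathfrak n^2$, so it is not regular.
4. *Completion.* For a Noetherian local ring $B$, $\dim\widehat B=\dim B$, and $\widehat B$ is faithfully flat over $B$, so $J\widehat B\cap B=J$ for every ideal $J$. If $T\supset C_0$ is a finite algebra over a Noetherian local ring $C_0$, then $T$ has finitely many maximal ideals $\mathfrak q_j$ and $T\otimes_{C_0}\widehat{C_0}=\prod_j\widehat{T_{\mathfrak q_j}}$.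
5. *Integral extensions.* In an integral extension, every prime lying over a maximal ideal is maximal, and every maximal ideal lies over a maximal ideal. If $C_0\subset T$ is an integral extension of domains with $C_0$ normal, going-down holds, and $\operatorname{ht}\mathfrak q=\operatorname{ht}(\mathfrak q\cap C_0)$. The integral closure of a normal Noetherian domain in a finite separable extension of its fraction field is a finite module.
6. *Subfields.* A subfield, containing $\mathbb C$, of a finitely generated extension of $\mathbb C$ is finitely generated.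
7. *Zariski's theorem on analytic normality* (Zariski–Samuel, *Commutative Algebra* II, Ch. VIII, §13). A normal local domain that is a localization of a finitely generated algebra over a field has a normal domain as completion. Normality matters: $\mathbb C[x,y]/(y^2-x^2(1+x))$ is a domain, but in its completion at the origin $(y-x\sqrt{1+x})(y+x\sqrt{1+x})=0$.
8. *Gauss's lemma.* Let $C$ be a normal domain with fraction field $F$. If a monic polynomial over $C$ is a product of two monic polynomials over $F$, both factors lie in $C[X]$. Also, if $K/F$ is a finite extension and $\theta\in K$ is integral over $C$, the characteristic polynomial of multiplication by $\theta$ on $K$ lies in $C[X]$.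
9. *Determinant trick.* If $M$ is a finite module over a ring $C$, $J\subset C$ an ideal and $\alpha$ an endomorphism of $M$ with $\alpha M\subset JM$, then $\alpha$ is annihilated by a monic polynomial whose lower coefficients lie in $J$.
10. *Nakayama's lemma.* If $M$ is a finitely generated module over a local ring (Noetherian or not) with maximal ideal $\mathfrak a$ and $M=\mathfrak aM$, then $M=0$.

## 5. Equal derivatives force equal Taylor series

Why can $A$ always separate the sheets in Example 5? If *all* derivatives of $u$ had the same values at $1$ and $-1$, then $u(1+s)=u(-1+s)$. The polynomial $u$ would be periodic, hence constant. In general we shall proceed as follows.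

* Find $r=\operatorname{trdeg}A$ derivatives of $u$ that, shifted by constants to $z_1,\dots,z_r$, have independent differentials at the initial point (Step 1). This removes the cusp defect. All derivatives of $u$ are then power series in $z$, algebraic over $\mathbb C(z)$ (Step 2).
* These algebraic functions live on a normal ring $T$, finite over $z$-space near $0$. Its maximal ideals $\mathfrak q_1,\dots,\mathfrak q_e$ are the sheets over $z=0$, and $\mathfrak q_1$ is ours. The local ring $B$ of our sheet contains $A_{\mathfrak m}$ (Step 3).
* Show that $A$ separates our sheet from the others (Step 4). Then $A_{\mathfrak m}=B$ (Step 5), and Lemma 2 applies (Step 6).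

For Step 4 choose $\theta\in T$ equal to $0$ on our sheet and to $1$ on the others, and write $\theta=a/a'$ with $a,a'\in A$. At a point of another sheet where all elements of $A$ take the same values as at our point, all derivatives of $a$ and $a'$ take the same values too, because $A$ is closed under $d/dt$. So $a$ and $a'$ have the same Taylor series at both points, hence so does $\theta$. But its constant term should be $0$ at one point and $1$ at the other.

This argument has a gap. To expand $\theta$ at the other point, the derivatives of $\theta$ must be defined there. The ring $A$ is closed under $d/dt$, but $T$ is not known to be, and the other point need not be a point of $x$-space through which a trajectory passes. The remedy: $\theta$ is a root of a polynomial over the local ring of $z$-space at $0$, and the coefficients of that polynomial *can* be expanded. On our sheet the root is simple modulo $z$, so its expansion can be constructed by Newton's method, with coefficients in a valuation-like large local ring $W$ (a local domain integrally closed in an algebraically closed field). It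 then remains to show that the constructed series is the formal Taylor series of $\theta$.

## 6. Independent differentials along a trajectory

Notation for the whole proof of Theorem 1. Let $L=\sum_kF_k\partial_k$ on $\mathbb C[x]$, so $\frac d{dt}f(x(t))=(Lf)(x(t))$ and $u^{(k)}=(L^kh)(x(t))$. Let
$$I=\{f\in\mathbb C[x]:f(x(t))\equiv0\}=(f_1,\dots,f_l),\qquad R=\mathbb C[x]/I=\mathbb C[x_1(t),\dots,x_m(t)]\subset\mathcal O .$$
As $\mathcal O$ is a domain, $I$ is prime. Differentiating $f(x(t))\equiv0$ gives $LI\subset I$, and the induced derivation of $R$ is $d/dt$. Put $d=\dim R$, $\mathfrak n=\{f\in R:f(t_0)=0\}$, $K'=\operatorname{Frac}R$. With $A,\mathfrak m$ as in Section 3, $A\subset R$ and $\mathfrak m=A\cap\mathfrak n$. Put $K=\operatorname{Frac}A$ and $r=\operatorname{trdeg}_{\mathbb C}K$. We write $L$ also for $d/dt$ on $A$; clearly $LA\subset A$. If $r=0$, the germ $u$ is algebraic over $\mathbb C$, so constant, and $u'=0$ works. Let $r\ge1$.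

**Step 1: $R_{\mathfrak n}$ is regular, and $r$ derivatives of $u$ have independent differentials at $b$.** The purpose is to exclude the cusp defect. This is where the regularity of the system at the initial point enters: gradients along the trajectory satisfy a linear differential equation, so their ranks cannot drop at $t_0$.

Gradients are row vectors. With $(DF)_{ca}=\partial_aF_c$ we compute $\partial_a(Lf)=\sum_c\partial_aF_c\,\partial_cf+L(\partial_af)$, that is, $\nabla(Lf)=L(\nabla f)+\nabla f\cdot DF$. Let $\Phi(t)$ be the invertible holomorphic matrix with $\Phi'=DF(x(t))\Phi$, $\Phi(t_0)=\mathrm{Id}$. Then for $f\in\mathbb C[x]$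
$$\big(\nabla f(x(t))\,\Phi\big)'=(L\nabla f)(x(t))\,\Phi+\nabla f(x(t))\,DF(x(t))\,\Phi=\nabla(Lf)(x(t))\,\Phi. \tag{4}$$

*The equations $f_i$.* Put $\varphi_i=\nabla f_i(x(t))\Phi$ and write $Lf_i=\sum_jc_{ij}f_j$. The gradient of $c_{ij}f_j$ along $x(t)$ is $c_{ij}\nabla f_j$, because $f_j(x(t))\equiv0$. So (4) gives $\varphi_i'=\sum_jc_{ij}(x(t))\varphi_j$. This is a linear system, hence the matrix $\varphi$ with rows $\varphi_i$ is $\varphi(t)=G(t)\varphi(t_0)$ with $G$ invertible over $\mathcal O$. Let
$$V=\operatorname{span}_{\mathbb C}\{\nabla f_i(b)\}\subset\mathbb C^m .$$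
Since $\varphi_i(t_0)=\nabla f_i(b)$, the $\operatorname{Frac}\mathcal O$-span of the $\varphi_i$ is $V\otimes\operatorname{Frac}\mathcal O$. As $\Phi$ is invertible, $\dim V$ is the rank of the vectors $\nabla f_i(x(t))$ over $\operatorname{Frac}\mathcal O$. Their entries lie in $R$, so it is also their rank over $K'\subset\operatorname{Frac}\mathcal O$. By Fact 1 that rank is $m-\dim\Omega_{K'/\mathbb C}=m-d$.

Now let $M_b\subset\mathbb C[x]$ be the ideal of the point $b$. Sending $f$ to $\nabla f(b)$ identifies $M_b/M_b^2$ with $\mathbb C^m$. The image of $I$ is $V$, because $\nabla(\sum g_if_i)(b)=\sum g_i(b)\nabla f_i(b)$. Hence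
$$\mathfrak n/\mathfrak n^2\cong\mathbb C^m/V,\qquad f\mapsto\nabla f(b)\bmod V, \tag{5}$$
which has dimension $d$. Since $\dim R_{\mathfrak n}=d$ (Fact 2), $R_{\mathfrak n}$ is regular.

*The derivatives $u^{(k)}$.* Put $\gamma_k=\nabla(L^kh)(x(t))\Phi$. By (4), $\gamma_{k+1}=\gamma_k'$, so $\gamma_k=\gamma_0^{(k)}$. Let $E\subset\mathbb C^m/V$ be the span of the classes of $\gamma_k(t_0)=\nabla(L^kh)(b)$, $k\ge0$. We compute in two ways the rank of $\{\gamma_k\bmod V\}$ over $\operatorname{Frac}\mathcal O$.

First, the Taylor coefficients of $\gamma_0\bmod V$ at $t_0$ all lie in $E$. So all $\gamma_k\bmod V$ lie in $E\otimes\mathcal O$, and the rank is at most $\dim E$. It is also at least $\dim E$, since vectors independent at $t_0$ have a minor that does not vanish at $t_0$, so they are independent over $\operatorname{Frac}\mathcal O$. The rank is $\dim E$.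

Second, undo the multiplication by $\Phi$. As $V\otimes\operatorname{Frac}\mathcal O$ is the span of the $\nabla f_i(x(t))\Phi$, the rank is that of $\{\nabla L^kh\}$ modulo $\langle\nabla f_i\rangle$ along $x(t)$, and this may be computed over $K'$. By Fact 1 it is the $K'$-dimension of the span of the $du^{(k)}$ in $\Omega_{K'/\mathbb C}$. The $du^{(k)}$ generate $\Omega_{K/\mathbb C}$ over $K$, since $K=\mathbb C(u,u',\dots)$. By the injectivity in Fact 1 the dimension is $\dim_K\Omega_{K/\mathbb C}=r$.

So $\dim E=r$. By (5) there are $k_1<\dots<k_r$ such that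
$$z_i:=u^{(k_i)}-u^{(k_i)}(t_0)\in\mathfrak m$$
are linearly independent in $\mathfrak n/\mathfrak n^2$. Complete them by $v_1,\dots,v_{d-r}\in\mathfrak n$ to a regular system of parameters of $R_{\mathfrak n}$. By Fact 3, $R\subset R_{\mathfrak n}\subset\widehat{R_{\mathfrak n}}=\mathbb C[[z,v]]$.

*Check on Example 2 with $b=(1,0)$.* Here $\kappa=-1$, and the equation $v^3-u^3+1$ has gradient $(-3,0)$ at $b$, so $V=\mathbb C\cdot(1,0)$. The gradients of $u$, $u'=v^2$, $u''=2u^2v$ at $b$ are $(1,0)$, $(0,0)$, $(0,2)$. The first one nonzero modulo $V$ is the third, so we may take $z=u''$.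

## 7. All derivatives as power series in $z$

**Step 2: $A\subset\mathbb C[[z]]$.** The purpose is to get rid of the extra coordinates $v$.

The $z_i$ are algebraically independent, being variables of $\mathbb C[[z,v]]$, and $r=\operatorname{trdeg}K$. So every $a\in A$ is algebraic over $\mathbb C(z)$. Take $0\ne G(z,X)\in\mathbb C[z][X]$ of minimal $X$-degree with $G(z,a)=0$. Its $X$-degree is at least $1$. Applying $\partial/\partial v_j$ in $\mathbb C[[z,v]]$ gives $G_X(z,a)\,\partial a/\partial v_j=0$, and $G_X(z,a)\ne0$ by minimality. So $\partial a/\partial v_j=0$ for all $j$, that is, $a\in\mathbb C[[z]]$.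

The constant term of $a$ in $\mathbb C[[z]]$ is $a(t_0)$, since $a-a(t_0)\in\mathfrak n$ lies in the ideal $(z,v)$.

Let $\tau:\mathcal O\to\mathbb C[[s]]$ be Taylor expansion at $t_0$, with $t=t_0+s$. It is injective. On $R_{\mathfrak n}$ it is a local homomorphism to $\mathbb C[[s]]$, so it extends continuously to $\mathbb C[[z,v]]$. Therefore
$$\tau(a)=a(\tau(z_1),\dots,\tau(z_r))\qquad(a\in A),\qquad\tau(z_i)\in s\,\mathbb C[[s]]. \tag{6}$$

## 8. The normal ring $T$ and the local ring $B$ of our sheet

**Step 3: construction of $T$ and $B$, with $A_{\mathfrak m}\subset B$ and $\widehat B=\mathbb C[[z]]$, and a separating element.** The purpose is to place $A_{\mathfrak m}$ inside a ring that *is* a localization of a finitely generated algebra.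

Let $C_0=\mathbb C[z]_{(z)}$. A polynomial $f(z)$ has value $f(0)$ at $t_0$, so $\mathfrak m\cap\mathbb C[z]=(z)$ and $C_0\subset A_{\mathfrak m}$. By Fact 6, $K\subset K'$ is finitely generated. It is algebraic over $\mathbb C(z)$, so $N:=[K:\mathbb C(z)]<\infty$. Let $T$ be the integral closure of $C_0$ in $K$.

By Fact 5, $T$ is finite over $C_0$. It is normal with $\operatorname{Frac}T=K$, and has finitely many maximal ideals. They lie over $(z)C_0$, and their residue fields are finite over $\mathbb C$, hence equal to $\mathbb C$. Moreover $T$ is a localization of the integral closure $\widetilde T$ of $\mathbb C[z]$ in $K$, and $\widetilde T$ is a finitely generated $\mathbb C$-algebra. By Step 2, $K\subset\operatorname{Frac}\mathbb C[[z]]$. Elements of $T$ are integral over $C_0\subset\mathbb C[[z]]$, and $\mathbb C[[z]]$ is normal, so $T\subset\mathbb C[[z]]$. Put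
$$\mathfrak q_1=\mathfrak q=T\cap(z)\mathbb C[[z]],\qquad B=T_{\mathfrak q}\subset\mathbb C[[z]] .$$
Since $\mathfrak q$ lies over $(z)C_0$, it is maximal. Let $\mathfrak q_2,\dots,\mathfrak q_e$ be the other maximal ideals of $T$.

*Examples.* In Example 2 with $b=(0,1)$ we have $v^3=1+u^3$ and may take $z=u$, since $u'(t_0)=1$. Then $K=\mathbb C(u,v)$ and $N=3$. The discriminant $-27(1+u^3)^2$ of $X^3-(1+u^3)$ is a unit of $C_0$, so $T=C_0[v]$. There are three sheets, $v=\zeta$ with $\zeta^3=1$, and ours is $v=1$, where $v=(1+z^3)^{1/3}$. In Example 5, $z=u'$, $K=\mathbb C(t)$, $N=4$, and the sheets are $t=\pm1,\pm1/\sqrt5$.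

*$\widehat B=\mathbb C[[z]]$.* The local map $B\to\mathbb C[[z]]$ extends to $\widehat B\to\mathbb C[[z]]$. This is surjective, because $\widehat B$ is complete and contains $\mathbb C$ and the $z_i$. By Fact 7, $\widehat B$ is a domain. By Facts 4 and 5 its dimension is $\dim B=\operatorname{ht}\mathfrak q=\operatorname{ht}(z)C_0=r$. The kernel is a prime ideal, because $\mathbb C[[z]]$ is a domain. In a Noetherian local domain of dimension $r$ the quotient by a nonzero prime has dimension less than $r$, while $\dim\mathbb C[[z]]=r$. So the kernel is zero, and $\widehat B=\mathbb C[[z]]$. By faithful flatness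
$$\mathfrak m_B=\mathfrak m_B\widehat B\cap B=(z)\widehat B\cap B=(z)B. \tag{7}$$

*$A_{\mathfrak m}\subset B$ and $\mathfrak m_B\cap A=\mathfrak m$.* Let $a\in A$ and write $a=f/g$ with $f,g\in T$, $g\ne0$. As $a\in\mathbb C[[z]]=\widehat B$, we get $f=ga\in g\widehat B\cap B=gB$, so $a\in B$. The constant term of $a$ is $a(t_0)$, so $\mathfrak m_B\cap A=\mathfrak m$. Elements of $A\setminus\mathfrak m$ are units of $B$, hence $A_{\mathfrak m}\subset B$.

*A separating element.* Suppose $e\ge2$. By the Chinese remainder theorem choose $\theta\in T$ with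
$$\theta\in\mathfrak q_1,\qquad\theta-1\in\mathfrak q_j\quad(j\ge2).$$
Let $g\in\mathbb C(z)[X]$ be the characteristic polynomial of multiplication by $\theta$ on $K$ over $\mathbb C(z)$. It is monic of degree $N$, $g(\theta)=0$, and $g\in C_0[X]$ by Fact 8. Let $\bar g\in\mathbb C[X]$ be its reduction modulo $(z)$.

**Claim.** $\bar g=X(X-1)^{N-1}$. In particular $0$ is a simple root of $\bar g$.

*Proof.* Let $F=\operatorname{Frac}\mathbb C[[z]]$. By Fact 4, $T\otimes_{C_0}\mathbb C[[z]]=\prod_j\widehat{T_{\mathfrak q_j}}$. Tensoring with $F$, and using $T\otimes_{C_0}\mathbb C(z)=K$,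
$$K\otimes_{\mathbb C(z)}F=\prod_j\ \widehat{T_{\mathfrak q_j}}\otimes_{\mathbb C[[z]]}F .$$
So $g=\prod_j\chi_j$, where $\chi_j$ is the characteristic polynomial of $\theta$ on the $j$-th factor. The first factor is $\widehat B\otimes_{\mathbb C[[z]]} F=F$, so $\chi_1=X-\theta$ with $\theta$ regarded as a power series in $z$. It reduces to $X$, because $\theta\in\mathfrak q_1$ has zero constant term.

Let $j\ge2$ and $\eta=\theta-1\in\mathfrak q_j$. The ring $T_{\mathfrak q_j}/(z)$ is Artinian local, so some power $\eta^M$ maps the finite $\mathbb C[[z]]$-module $\widehat{T_{\mathfrak q_j}}$ into $(z)\widehat{T_{\mathfrak q_j}}$. By Fact 9, applied to $\eta^M$, the element $\eta$ is annihilated by a monic $p\in\mathbb C[[z]][X]$ congruent to a power of $X$ modulo $(z)$. Over $F$ the minimal polynomial of $\eta$ on the $j$-th factor divides $p$, so its characteristic polynomial divides a power of $p$. By Fact 8 this characteristic polynomial lies in $\mathbb C[[z]][X]$ and divides that power there. So it reduces to a power of $X$, and $\chi_j$ reduces to a power of $X-1$. Comparing degrees gives the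 claim. $\square$

In Example 2 with $b=(0,1)$ one may take $\theta=1-\frac13(1+v+v^2)$, which is $0$ at $v=1$ and $1$ at the other two cube roots of unity.

## 9. The formal exponential and the separation of sheets

**Step 4: every maximal ideal of $A_{\mathfrak m}T$ contracts to $\mathfrak q$ in $T$.** The purpose is to exclude the node defect. Here $A_{\mathfrak m}T$ is the subring of $B$ generated by $A_{\mathfrak m}$ and $T$.

As $T$ is finite over $C_0\subset A_{\mathfrak m}$, the ring $A_{\mathfrak m}T$ is a finite $A_{\mathfrak m}$-module. Let $\mathfrak M$ be a maximal ideal of it. It lies over $\mathfrak mA_{\mathfrak m}$, hence over $(z)C_0$, so $\mathfrak M\cap T=\mathfrak q_j$ for some $j$. If $e=1$ we are done. Let $e\ge2$. It suffices to show $\theta\in\mathfrak M$: then $\theta\in\mathfrak q_j$, and since $\theta\notin\mathfrak q_j$ for $j\ge2$, we get $j=1$.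

*The ring $W$.* Let $D=(A_{\mathfrak m}T)_{\mathfrak M}$, so $\operatorname{Frac}D=K$, and let $K^a$ be an algebraic closure of $K$. Let $W$ be the localization of the integral closure of $D$ in $K^a$ at one of its maximal ideals; that maximal ideal lies over $\mathfrak MD$. Then $W$ is a local domain with fraction field $K^a$, it is integrally closed in $K^a$, and
$$\mathfrak m_W\cap D=\mathfrak MD,\qquad\mathfrak m_W\cap A=\mathfrak m,\qquad\mathfrak m_W\cap C_0=(z)C_0 .$$
The residue field of $W$ is $\mathbb C$. Indeed $A_{\mathfrak m}T/\mathfrak M$ is a finite extension of $A_{\mathfrak m}/\mathfrak mA_{\mathfrak m}=\mathbb C$, so it is $\mathbb C$, and $W/\mathfrak m_W$ is algebraic over it. Let $\pi:W\to\mathbb C$ be the residue map, also applied coefficientwise to $W[[s]]$ and to polynomials over $W[[s]]$. On $A$ it is a $\mathbb C$-algebra map to $\mathbb C$ with kernel $\mathfrak m$, so $\pi(a)=a(t_0)$.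

*The exponential.* Extend the derivation $L=d/dt$ of $A$ to $K$ and put
$$\operatorname{Exp}:K\to K[[s]],\qquad\operatorname{Exp}(f)=\sum_{k\ge0}L^kf\,\frac{s^k}{k!} .$$
By Leibniz's rule this is a ring homomorphism. Since $LA\subset A\subset W$, we have $\operatorname{Exp}(A)\subset W[[s]]$, and for $a\in A$
$$\pi(\operatorname{Exp}(a))=\sum_k(L^ka)(t_0)\frac{s^k}{k!}=\tau(a). \tag{8}$$
If $f\in\mathbb C[z]$ and $f(0)\ne0$, then $f$ is a unit of $C_0\subset W$. So $\operatorname{Exp}(f)$, whose constant term in $s$ is $f$, is a unit of $W[[s]]$. Hence $\operatorname{Exp}(C_0)\subset W[[s]]$, and by taking quotients (8) holds for $a\in C_0$ too.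

*A root $\Theta$ in $W[[s]]$.* Let $g^E\in W[[s]][X]$ be obtained from $g$ by applying $\operatorname{Exp}$ to the coefficients; modulo $s$ it is $g$. All roots of $g$ in $K^a$ are integral over $C_0$, so they lie in $W$. Their residues are the roots of $\bar g$ with multiplicity. By the Claim exactly one root $\rho$ of $g$ lies in $\mathfrak m_W$, and $\pi(g'(\rho))=\bar g'(0)\ne0$, so $g'(\rho)$ is a unit of $W$.

We construct $\Theta\in W[[s]]$ with $\Theta\equiv\rho\pmod s$ and $g^E(\Theta)=0$. Start with $\Theta_0=\rho$; then $g^E(\Theta_0)\equiv g(\rho)=0\pmod s$. If $\Theta_k\in W[s]$ satisfies $\Theta_k\equiv\rho\pmod s$ and $g^E(\Theta_k)\equiv\alpha s^{k+1}\pmod{s^{k+2}}$ with $\alpha\in W$, put $\Theta_{k+1}=\Theta_k+ws^{k+1}$. By Taylor's formula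
$$g^E(\Theta_{k+1})\equiv\big(\alpha+w\,g'(\rho)\big)s^{k+1}\pmod{s^{k+2}},$$
and $w=-\alpha/g'(\rho)\in W$ makes this zero. The limit of the $\Theta_k$ is $\Theta$.

Dividing by $X-\Theta$, write
$$g^E=(X-\Theta)\,q,\qquad q\in W[[s]][X]\text{ monic of degree }N-1 .$$
Let $\bar\Theta=\pi(\Theta)\in\mathbb C[[s]]$, $q^\flat=\pi(q)\in\mathbb C[[s]][X]$, and let $g^\tau\in\mathbb C[[s]][X]$ be $g$ with $\tau$ applied to the coefficients. By (8) on $C_0$,
$$g^\tau=(X-\bar\Theta)\,q^\flat . \tag{9}$$
The constant term of $\bar\Theta$ is $\pi(\rho)=0$. Modulo $s$, (9) reads $\bar g=X\cdot(q^\flat\bmod s)$, so $q^\flat\bmod s=(X-1)^{N-1}$. Hence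
$$\text{for every }\xi\in s\,\mathbb C[[s]],\quad q^\flat(\xi)\text{ has constant term }(-1)^{N-1}\ne0. \tag{10}$$

*Identification of $\bar\Theta$.* The identity $g(\theta)=0$ holds in $\mathbb C[[z]]$. Substituting $z\mapsto\tau(z)$ turns each coefficient $c\in C_0$ into $\tau(c)$. So $\theta(\tau(z))$ is a root of $g^\tau$, and it lies in $s\,\mathbb C[[s]]$ because $\theta\in\mathfrak q_1$ has zero constant term. By (9) and (10) the only root of $g^\tau$ in $s\,\mathbb C[[s]]$ is $\bar\Theta$. Thus $\bar\Theta=\theta(\tau(z))$. Write $\theta=a/a'$ with $a,a'\in A$, $a'\ne0$. From $a=\theta a'$ in $\mathbb C[[z]]$ and (6),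
$$\tau(a)=\bar\Theta\,\tau(a'). \tag{11}$$

*$\operatorname{Exp}(\theta)=\Theta$.* Applying $\operatorname{Exp}$ to $g(\theta)=0$ gives, in the domain $K^a[[s]]$,
$$0=g^E(\operatorname{Exp}\theta)=(\operatorname{Exp}\theta-\Theta)\,q(\operatorname{Exp}\theta).$$
Suppose $\operatorname{Exp}\theta\ne\Theta$. Then $q(\operatorname{Exp}\theta)=0$. We cannot reduce this modulo $\mathfrak m_W$, as $\operatorname{Exp}\theta$ need not lie in $W[[s]]$. So we clear the denominator: with $q^{\hom}(Y,Z)=Z^{N-1}q(Y/Z)$, multiplication by $\operatorname{Exp}(a')^{N-1}$ gives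
$$q^{\hom}(\operatorname{Exp}a,\operatorname{Exp}a')=0\quad\text{in }W[[s]] .$$
Now apply $\pi$ and use (8) and (11):
$$0=(q^\flat)^{\hom}\big(\tau(a),\tau(a')\big)=(q^\flat)^{\hom}\big(\bar\Theta\,\tau(a'),\tau(a')\big)=\tau(a')^{N-1}q^\flat(\bar\Theta).$$
But $\tau(a')\ne0$ since $\tau$ is injective, and $q^\flat(\bar\Theta)\ne0$ by (10). This is a contradiction, so $\operatorname{Exp}\theta=\Theta$.

Setting $s=0$ gives $\theta=\rho\in\mathfrak m_W$. Hence $\theta\in\mathfrak m_W\cap A_{\mathfrak m}T=\mathfrak M$, as required.

## 10. From separated sheets to $A_{\mathfrak m}=B$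

**Step 5: $A_{\mathfrak m}=B$.** The purpose is to combine the two exclusions: no other sheet (Step 4) and no missing differential (formula (7)).

By Step 4 the elements of $T\setminus\mathfrak q$ lie in no maximal ideal of $A_{\mathfrak m}T$, so they are units there. Hence $B=T_{\mathfrak q}\subset A_{\mathfrak m}T\subset B$, and $B=A_{\mathfrak m}T$ is a finite $A_{\mathfrak m}$-module. By (7), with $B/\mathfrak m_B=\mathbb C$ and $z_i\in\mathfrak m$,
$$B=\mathbb C+(z)B=A_{\mathfrak m}+\mathfrak mB .$$
So the finitely generated $A_{\mathfrak m}$-module $B/A_{\mathfrak m}$ equals $\mathfrak m$ times itself, and Nakayama's lemma gives $B=A_{\mathfrak m}$.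

**Step 6: the equation.** The purpose is to return from rings to the equation. Since $T$ is the localization of $\widetilde T$ at the elements of $\mathbb C[z]\setminus(z)$, we have $B=T_{\mathfrak q}=\widetilde T_{\mathfrak q\cap\widetilde T}$, a localization of a finitely generated $\mathbb C$-algebra at a prime. By Step 5 so is $A_{\mathfrak m}$. Lemma 2 gives $n\ge1$ with $u^{(n)}\in(A_n)_{\mathfrak m_n}$, and Lemma 1 turns this into the required equation. This proves Theorem 1, and with it Conjecture 1. $\blacksquare$

## 11. Six descriptions of the same class of germs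

**Theorem 2.** For a germ $u$ holomorphic at $t_0$ the following are equivalent:

* (a) $u$ is a component of a system in squares only;
* (b) $u$ is a component of a polynomial system $x'=F(x)$, $x(t_0)=b$;
* (c) $u$ is a component of a rational system $x_k'=R_k(t,x)$ whose denominators do not vanish at $(t_0,b)$;
* (d) $u$ solves a regular scalar rational IVP (with $t$ allowed);
* (e) $u$ solves a regular scalar rational IVP with autonomous equation;
* (f) the localization of $\mathbb C[u,u',u'',\dots]$ at the ideal of elements vanishing at $t_0$ is a localization of a finitely generated $\mathbb C$-algebra at a prime.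

*Proof.* We close the circle (e)⇒(d)⇒(c)⇒(b)⇒(a)⇒(e) and then attach (f).

(e)⇒(d) is trivial. For (d)⇒(c) take $x_k=u^{(k-1)}$, $k=1,\dots,n$: then $x_k'=x_{k+1}$ for $k<n$ and $x_n'=P/Q$.

(c)⇒(b): the purpose is to absorb $t$ and the denominator into new unknowns. Write $R_k=P_k/Q$ with a common denominator, $Q(t_0,b)\ne0$, and add $x_0=t$ and $y=1/Q(t,x)$, which is holomorphic at $t_0$. These germs satisfy the polynomial system
$$x_0'=1,\qquad x_k'=P_ky,\qquad y'=-y^2\Big(\partial_{x_0}Q+\sum_k\partial_{x_k}Q\,P_ky\Big).$$

(b)⇒(a): the purpose is to make the right sides quadratic forms, then sums of squares. Let $D\ge\max(1,\deg F_i)$. The monomials $y_\alpha=x^\alpha$, $|\alpha|\le D$, including the constant $1$, satisfy $y_\alpha'=\sum_i\alpha_ix^{\alpha-e_i}F_i$. The right side has degree at most $2D-1$ in $x$, and every monomial of degree at most $2D$ is a product of two of the $y$'s, so the right side is a quadratic form in the $y$'s. Number the $y$'s and adjoin $y_{ij}=y_i+y_j$ for $i<j$. Since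
$$y_iy_j=\tfrac12\big(y_{ij}^2-y_i^2-y_j^2\big),$$
each $y_i'$, and therefore each $y_{ij}'=y_i'+y_j'$, is a linear combination of squares of the variables. As $D\ge1$, each $x_i$ is among the $y$'s.

(a)⇒(e) is Theorem 1. Finally, (e)⇒(f) follows from Lemma 1, since $A_{\mathfrak m}=(A_n)_{\mathfrak m_n}$ and $A_n$ is finitely generated; and (f)⇒(e) is Lemma 2 followed by Lemma 1. $\blacksquare$

**Remark.** By Section 2 the germ $(e^t-1)/t$ does not have property (d) at $t_0=0$. So it has none of the properties (a)–(f), although it is holomorphic there.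

## 12. Bounds on the order for systems of fixed size

**Theorem 3.** For each $m$ there are $N(m),D(m)$ such that for *all* $a_{ki},b_k,t_0$ the conclusion of Conjecture 1 holds with an autonomous equation of order exactly $N(m)$ and $\deg P,\deg Q\le D(m)$. Necessarily $N(m)\ge2^{m-1}-1$ for $m\ge2$. If $t$ is allowed in the equation, the required orders are still unbounded as the system (including its size $m$) varies.

**Step 1: the data for which a given order and degree suffice form a constructible set.** This prepares a covering argument. Regard the $a_{ki}$ as extra variables with $La_{ki}=0$. Points are $\beta=(b,a)\in\mathbb C^M$, $M=m+m^2$, and $h=x_1$. For $n\ge1$, $\delta\ge0$ let $P_c,Q_c$ be the generic polynomials of degree at most $\delta$ in $n$ variables, with coefficient vector $c$, and let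
$$f=Q_c(h,\dots,L^{n-1}h)\,L^nh-P_c(h,\dots,L^{n-1}h)\in\mathbb C[c,x,a],\qquad Lc=0 .$$
The ideal generated by all $L^kf$ is finitely generated, so there is $k_0=k_0(n,\delta)$ with $L^kf\in(f,Lf,\dots,L^{k_0}f)$ for all $k$. For fixed $(c,\beta)$, the germ of $f$ along the trajectory of $\beta$ has derivatives $L^kf(c,\beta)$ at $t_0$. So $f$ vanishes along the trajectory if and only if $L^kf(c,\beta)=0$ for $k\le k_0$. Hence the set of data for which an autonomous regular equation of order $n$ and degrees at most $\delta$ exists is
$$E_{n,\delta}=\{\beta:\exists c,\ Q_c(h,\dots,L^{n-1}h)(\beta)\ne0,\ L^kf(c,\beta)=0\ (k\le k_0)\}.$$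
It is a projection of a constructible set, so it is constructible by Chevalley's theorem. By Theorem 1, $\bigcup_{n,\delta}E_{n,\delta}=\mathbb C^M$.

**Step 2: finitely many $E_{n,\delta}$ cover $\mathbb C^M$.** This gives uniformity. Otherwise there is a minimal Zariski closed $Z\subset\mathbb C^M$ not covered by finitely many of them. It is irreducible: if $Z$ were the union of two smaller closed sets, both would be finitely covered, and so would $Z$. Suppose first that every $E_{n,\delta}\cap Z$ is contained in a proper closed subset of $Z$. Then $Z$ is a countable union of proper closed subvarieties. Each has smaller dimension than $Z$, so it meets the manifold of smooth points of $Z$ in a closed set without interior points, and this contradicts Baire's theorem. So some $E_{n,\delta}\cap Z$ is dense in $Z$. Being constructible, it contains a nonempty open subset $U$ of $Z$. The smaller closed set $Z\setminus U$ is finitely covered, hence so is $Z$, a contradiction.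

**Step 3: a common order.** A regular autonomous equation $u^{(n)}=P/Q$ yields by differentiation
$$u^{(n+1)}=\frac{\mathcal DP\cdot Q-P\cdot\mathcal DQ}{Q^2},\qquad\mathcal D=\sum_{i<n}u^{(i+1)}\partial_{u^{(i)}},$$
which is regular autonomous of order $n+1$. Thus all the finitely many orders from Step 2 can be raised to a common $N(m)$, with degrees bounded by some $D(m)$. The equations are autonomous, so $t_0$ is irrelevant. This proves the first assertion.

**Step 4: the lower bound.** Example 3 exhibits, for each $m\ge2$, a system of size $m$ with $x_1=ct^\epsilon$, $c\ne0$, $\epsilon=2^{m-1}-1$. It was shown there that no autonomous regular equation of order $n<\epsilon$ exists at $t_0=0$. So $N(m)\ge2^{m-1}-1$.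

**Step 5: equations containing $t$.** For $t^\epsilon$ the variable $t$ itself would give order $1$, so we need a different germ. Let $y=e^t-1$, $u=y^J$ with $J\ge1$, $t_0=0$. Since $y'=y+1$ and $u'=Jy^{J-1}(y+1)$, Theorem 2 makes $u$ a component of a system in squares only.

For $k\le J$ we have $u^{(k)}=y^{J-k}p_k(y)$ with a polynomial $p_k$ and $p_k(0)=J!/(J-k)!\ne0$. This holds for $k=0$ with $p_0=1$. For $k<J$,
$$\big(y^{J-k}p_k\big)'=y^{J-k-1}\big[(J-k)(y+1)p_k+y(y+1)p_k'(y)\big],$$
so $p_{k+1}(0)=(J-k)p_k(0)$.

Suppose $Q\,u^{(n)}=P$, with arguments $t,u,\dots,u^{(n-1)}$, where $n<J$ and $Q(0,0,\dots,0)\ne0$; the initial data $u(0),\dots,u^{(n-1)}(0)$ are all zero. As $t$ and $e^t$ are algebraically independent, so are $t$ and $y$, and this is an identity in $\mathbb C[t,y]$. Each $u^{(k)}$ with $k<n$ is divisible by $y^{J-n+1}$. Modulo $y^{J-n+1}$ the identity reads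
$$y^{J-n}p_n(y)\,Q(t,0,\dots,0)\equiv P(t,0,\dots,0).$$
Setting $y=0$, where $J-n\ge1$, gives $P(t,0,\dots,0)=0$. Then the coefficient of $y^{J-n}$ gives $p_n(0)\,Q(t,0,\dots,0)=0$. This contradicts $Q(0,0,\dots,0)\ne0$. So the order must be at least $J$, and $J$ was arbitrary. $\blacksquare$
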